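\title{A unique product group over which the upper nilradical need not be homogeneous}

\begin{abstract}
We construct a finitely generated left-orderable unique product group $S$, a split extension of a free abelian group of countable rank by a free group of rank four, such that over every field there is an $S$-graded algebra whose upper nilradical is not a homogeneous ideal. The upper nilradical is homogeneous for all gradings by either factor, so this property of a group is not preserved by split extensions. The algebra is obtained by pulling a grading back along the projection of $S$ onto the free group. The relations that make a large ideal nil come from the vanishing determinant of a matrix of small rank with zero diagonal.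
\end{abstract}

\section{The question and the results}\label{sec:intro}

Rings are associative and need not have an identity. Let $S$ be a semigroup. A ring $R$ is \emph{$S$-graded} if $R=\bigoplus_{s\in S}R_s$ as additive groups and $R_sR_t\subseteq R_{st}$ for all $s,t\in S$. The elements of $\bigcup_sR_s$ are \emph{homogeneous}. Every $r\in R$ is a finite sum $r=\sum_sr_s$ with $r_s\in R_s$; the $r_s$ are its \emph{homogeneous components}, and $\{s:r_s\ne0\}$ is its \emph{support}. An ideal $I$ is \emph{homogeneous} if it is generated by homogeneous elements, equivalently if $r\in I$ implies $r_s\in I$ for all $s$; in that case $R/I$ is again $S$-graded. An ideal is \emph{nil} if each of its elements is nilpotent. If $I$ is a nil ideal and $J\supseteq I$ is an ideal with $J/I$ nil, then $J$ is nil. It follows that sums of nil ideals are nil, so the \emph{upper nilradical} $\mathrm{Nil}^*(R)$, the sum of all nil ideals of $R$, is the largest nil ideal of $R$.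

The definition of $\mathrm{Nil}^*(R)$ does not mention the grading, and whether it is homogeneous depends on $S$. Torsion is an obstruction. Let $G=\langle g\rangle$ be cyclic of prime order $p$ and let $R=\mathbb F_p[G]$ be graded by $R_x=\mathbb F_px$. Then $(g-1)^p=0$ and $R$ is commutative, so $g-1\in\mathrm{Nil}^*(R)$, while the component $g$ is a unit.

At the other extreme, let $G$ be \emph{bi-ordered}, that is, totally ordered so that $a<b$ implies $xay<xby$. If $r^t=0$ and $g$ is the largest element of the support of $r$, then the component of $r^t$ in degree $g^t$ is $r_g^t$, so $r_g$ is nilpotent. When $R$ is commutative this settles the matter: $r_g$ lies in $\mathrm{Nil}^*(R)$, and one continues with $r-r_g$. When $R$ is not commutative and $r\in\mathrm{Nil}^*(R)$, the same argument applied to $xry$ shows that $xr_gy$ is nilpotent for homogeneous $x,y$. But the ideal generated by $r_g$ also contains sums of such elements, and a sum of nilpotent elements need not be nilpotent. The following known result goes beyond this argument; we use it only in the proof of Theorem~\ref{thm:comp}(3).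

\begin{theorem}\label{thm:known}
If $S$ is a subsemigroup of a torsion-free nilpotent group and $R$ is an $S$-graded ring, then $\mathrm{Nil}^*(R)$ is homogeneous.
\end{theorem}

The condition that isolates what a leading term argument needs is the following. A semigroup $S$ is a \emph{unique product semigroup}, or \emph{u.p.-semigroup}, if for any two nonempty finite subsets $A,B\subseteq S$ some $s\in AB$ has exactly one representation $s=ab$ with $a\in A$, $b\in B$; we call such an $s$ a \emph{unique product} of $A$ and $B$. If $A,B$ are the supports of $r,r'$ and $s=ab$ is a unique product, then $(rr')_s=r_ar'_b$. In particular the semigroup algebra of a u.p.-semigroup over a field has no zero divisors. A u.p.-group is torsion-free, because $A=B=G_0$ has no unique product when $G_0$ is a nontrivial finite subgroup, so the example above is excluded. The semigroups in Theorem~\ref{thm:known} are u.p.-semigroups. This leads to the question posed in \cite{HN}.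

\begin{quote}
\textbf{Question.} If $S$ is a u.p.-semigroup and $R$ is an $S$-graded ring, is $\mathrm{Nil}^*(R)$ homogeneous?
\end{quote}

The evidence above suggests the answer yes. The answer is no, and one group serves for all fields. Let $M$ be the free abelian group, written additively, with basis $\{\delta_v:v\in\mathbb Z^2\}$, and write $\delta_0$ for $\delta_{(0,0)}$. Let $H$ be the free group on $z,w,e,e'$, acting on $M$ by the automorphisms
\[
z\delta_v=\delta_{v+(1,0)},\qquad w\delta_v=\delta_{v+(0,1)},\qquad e\delta_0=\delta_0+\delta_{(1,0)},\qquad e'\delta_0=\delta_0+\delta_{(-1,0)},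
\]
where $e$ and $e'$ fix $\delta_v$ for all $v\ne(0,0)$. Put
\[
S=M\rtimes H,\qquad (m,h)(m',h')=(m+hm',\,hh').
\]
Since $z^aw^b\delta_0=\delta_{(a,b)}$, the group $S$ is generated by the five elements $\delta_0,z,w,e,e'$. The letters $M,H,S$ keep this meaning from now on.

\begin{theorem}\label{thm:main}
The group $S$ is a u.p.-group, and it is left-orderable. For every field $K$ there is an $S$-graded $K$-algebra $R$ such that $\mathrm{Nil}^*(R)$ is not homogeneous.
\end{theorem}

\begin{theorem}\label{thm:comp}
\begin{enumerate}
\item[(1)] In Theorem~\ref{thm:main}, $R$ can be taken unital. It can also be chosen so that $\mathrm{Nil}^*(R)\ne0$ contains no nonzero homogeneous element.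
\item[(2)] The conclusion of Theorem~\ref{thm:main} about graded algebras, and that of \textup{(1)}, hold for every semigroup containing a copy of $S$.
\item[(3)] If $S'$ is a semigroup whose points are separated by homomorphisms into torsion-free nilpotent groups, for example a free group or a torsion-free abelian group, then $\mathrm{Nil}^*$ of every $S'$-graded ring is homogeneous. Hence the property ``$\mathrm{Nil}^*$ is homogeneous for all gradings'' holds for $M$ and for $H$ but fails for $M\rtimes H$; it is not preserved by split extensions.
\end{enumerate}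
\end{theorem}

Thus neither unique products, nor a left order, nor being a split extension of a free abelian group by a free group is enough. We make no claim about bi-orderable groups in general; the group $S$ is not bi-orderable (Remark~\ref{rem:notbi}).

The proof imitates the example $\mathbb F_p[G]$, with the augmentation ideal $\Delta$ of $K[M]$ in the role of the ideal generated by $g-1$. Section~\ref{sec:pull} turns an $H$-graded algebra $Q$ into an $S$-graded algebra $Q\otimes K[M]$ and reduces Theorem~\ref{thm:main} to finding a $Q$ that is not nil while $Q\otimes\Delta$ is nil. This in turn reduces to finding linear relations among certain products in $K[M]$. Section~\ref{sec:toy} finds such a relation by hand in the smallest case, Section~\ref{sec:key} finds them in general, and Section~\ref{sec:iter} nests countably many of them.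

\section{The group $S$}\label{sec:group}

\begin{lemma}\label{lem:up}
The groups $M$, $H$ and $S$ are u.p.-groups, and $S$ is left-orderable.
\end{lemma}

\begin{proof}
The group $M$ is bi-ordered by enumerating the basis and declaring $m>0$ when the first nonzero coordinate of $m$ is positive. Free groups are bi-orderable by a theorem of Magnus. In a bi-ordered group, let $a_0=\max A$ and $b_0=\max B$. For $a\in A$, $b\in B$ we have $ab\le a_0b\le a_0b_0$, with equality only if $a=a_0$ and $b=b_0$. So $M$ and $H$ are u.p.

Let $A,B\subseteq S$ be finite and nonempty, with images $\bar A,\bar B$ in $H$, and let $\bar a\bar b$ be a unique product of $\bar A$ and $\bar B$. The fibers of $S\to H$ are both left and right cosets of $M$, so the elements of $A$ over $\bar a$ form a set $a_0M_1$ and the elements of $B$ over $\bar b$ form a set $M_2b_0$, with $M_1,M_2\subseteq M$ finite and nonempty. Let $\mu_1\mu_2$ be a unique product of $M_1$ and $M_2$. Suppose $ab=a_0\mu_1\mu_2b_0$ with $a\in A$, $b\in B$. Projecting to $H$ gives $a=a_0\nu_1$ and $b=\nu_2b_0$ with $\nu_i\in M_i$; then $\nu_1\nu_2=\mu_1\mu_2$, so $\nu_i=\mu_i$.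 Hence $S$ is u.p.

A left order on a group amounts to a subsemigroup $S_+$ such that the group is the disjoint union of $S_+$, $\{1\}$ and $S_+^{-1}$; one puts $s<t$ when $s^{-1}t\in S_+$. Take $S_+=\{(m,h):h>1\}\cup\{(m,1):m>0\}$. A product of two elements of $S_+$ has $H$-part $>1$ unless both have $H$-part $1$, and then it is $(m+m',1)$ with $m+m'>0$. The inverse of $(m,h)$ has $H$-part $h^{-1}$, and $(m,1)^{-1}=(-m,1)$, which gives the disjoint union.
\end{proof}

For distinct $u,v\in\mathbb Z^2$ let $T_{u,v}$ be the automorphism of $M$ with $\delta_u\mapsto\delta_u+\delta_v$ that fixes all other basis vectors; its inverse sends $\delta_u$ to $\delta_u-\delta_v$.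

\begin{lemma}\label{lem:trans}
If $u\ne v$ have the same second coordinate, some element of $H$ acts on $M$ as $T_{u,v}$.
\end{lemma}

\begin{proof}
The element $z^aw^be(z^aw^b)^{-1}$ acts as $T_{u,u+(1,0)}$ with $u=(a,b)$, and with $e'$ in place of $e$ it acts as $T_{u,u-(1,0)}$. For distinct points $u,x,v$ we have
\[
T_{u,x}T_{x,v}T_{u,x}^{-1}T_{x,v}^{-1}=T_{u,v}^{-1}.
\]
Indeed, applying the four factors from right to left gives
\[
\delta_u\mapsto\delta_u\mapsto\delta_u-\delta_x\mapsto\delta_u-\delta_x-\delta_v\mapsto\delta_u-\delta_v,\qquad
\delta_x\mapsto\delta_x-\delta_v\mapsto\delta_x-\delta_v\mapsto\delta_x\mapsto\delta_x,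
\]
and all other basis vectors are fixed by every factor. Now induct on the distance from $u$ to $v$, taking $x$ strictly between them in their row.
\end{proof}

\begin{remark}\label{rem:notbi}
The group $S$ is not bi-orderable. For distinct $u,v$ in one row, $T_{u,v}T_{v,u}^{-1}T_{u,v}$ sends $\delta_u$ to $\delta_v$ and $\delta_v$ to $-\delta_u$, so its square sends $\delta_u$ to $-\delta_u$. Hence $\delta_u$ is conjugate in $S$ to its inverse. In a bi-ordered group conjugation preserves the relation $g>1$, so no nontrivial element is conjugate to its inverse.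
\end{remark}

We now fix the elements of $H$ that the construction uses. Let $c\ge0$ and $r\ge2$ be integers, $q=2c+1$, and $\square=\{-c,\dots,c\}^2$. The boxes $\square_j=(jq,q)+\square$, $0\le j<r$, are pairwise disjoint because $\square$ has side $q$. Let $M_\square$, $M_{\mathrm{row}}$, $M_{\mathrm{col}}$ be the subgroups of $M$ spanned by the $\delta_{(a,b)}$ with $(a,b)\in\square$, with $|b|\le c$, and with $|a|\le c$, respectively. Thus $z^lM_\square\subseteq M_{\mathrm{row}}$ and $w^lM_\square\subseteq M_{\mathrm{col}}$ for all $l\in\mathbb Z$. Let $\pi:M\to M$ fix $\delta_v$ for $v\in\square_0$ and kill all other basis vectors; its image is $w^qM_\square$. For $0\le i,j<r$ define additive maps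
\[
\psi_{ij}:M\to M,\qquad \psi_{ij}(m)=z^{jq}m-z^{iq}\pi m .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\fill[gray!20] (-1.2,-0.47) rectangle (4.6,0.47);
\draw[thick] (-0.45,-0.45) rectangle (0.45,0.45);
\node at (0,0) {$\square$};
\node at (4.1,0) {$M_{\mathrm{row}}$};
\foreach \x in {0,1,2,3} {\draw (\x-0.45,0.55) rectangle (\x+0.45,1.45); \node at (\x,1.1) {$\square_{\x}$};}
\draw[->] (0,1.5) to[bend left=55] (0.85,1.5);
\draw[->] (2,1.5) to[bend right=55] (1.2,1.5);
\draw[->] (3,1.5) to[bend right=60] (1.02,1.5);
\draw[->,very thick] (0.3,0) -- node[below] {$z^{3q}$} (2.95,0);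
\draw[->,very thick] (3,0) -- node[right,pos=0.3] {$w^{q}$} (3,0.85);
\end{tikzpicture}
\caption{The index set $\mathbb Z^2$ of the basis of $M$, for $r=4$. The element $h_1$ subtracts from each basis vector in $\square_0,\square_2,\square_3$ the corresponding basis vector in $\square_1$ (thin arrows) and fixes all other basis vectors, in particular those in the shaded strip. A translate of $\square$ can move along the strip unaffected by $h_1$ and then rise into $\square_3$ (thick arrows).}
\label{fig:boxes}
\end{figure}

\begin{lemma}\label{lem:hi}
For each $0\le i<r$ there is $h_i\in H$ such that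
\[
h_i\,\delta_{(jq,q)+v}=\delta_{(jq,q)+v}-\delta_{(iq,q)+v}\qquad(0\le j<r,\ j\ne i,\ v\in\square)
\]
and $h_i$ fixes all other basis vectors; see Figure~\ref{fig:boxes}. Moreover:
\begin{enumerate}
\item[(a)] $h_im=m$ for $m\in M_{\mathrm{row}}$;
\item[(b)] $h_iz^{jq}m=\psi_{ij}(m)$ for $m\in M_{\mathrm{col}}$ and $j\ne i$;
\item[(c)] $\psi_{ii}(m)=0$ for $m\in w^qM_\square$.
\end{enumerate}
\end{lemma}

\begin{proof}
The points $(jq,q)+v$ and $(iq,q)+v$ lie in one row, so by Lemma~\ref{lem:trans} some $h_i$ acts as the product of the maps $T^{-1}_{(jq,q)+v,(iq,q)+v}$ over $j\ne i$ and $v\in\square$. Each factor moves one basis vector from a box $\square_j$, $j\ne i$, by a vector from $\square_i$, and the latter is fixed by all factors. So the product has the stated effect.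

(a) Points of the boxes have second coordinate at least $q-c=c+1$.

(b) Let $m=\delta_{(a,b)}$ with $|a|\le c$, so $z^{jq}m=\delta_{(jq+a,b)}$. If $|b-q|\le c$, this vector lies in $\square_j$, so $h_i$ subtracts $\delta_{(iq+a,b)}=z^{iq}m$, and $\pi m=m$. Otherwise it lies in no box, so $h_i$ fixes it, and $\pi m=0$.

(c) On $w^qM_\square$ the map $\pi$ is the identity.
\end{proof}

Part (b) fails for $j=i$ on $w^qM_\square$: the element $h_i$ fixes the box $\square_i$, whereas $\psi_{ii}$ vanishes. The proof rests on this discrepancy. A formula that is valid off the diagonal extends to the diagonal with the value zero.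

\section{Pulling a grading back from $H$ to $S$}\label{sec:pull}

Fix a field $K$; tensor products are over $K$. The group algebra $K[M]$ has basis $X^m$, $m\in M$, with $X^mX^{m'}=X^{m+m'}$. It is a commutative domain by Lemma~\ref{lem:up}. Let $\varepsilon:K[M]\to K$, $X^m\mapsto1$, be the augmentation and $\Delta=\ker\varepsilon$. The group $H$ acts on $K[M]$ by the algebra automorphisms $h.X^m=X^{hm}$, and $\varepsilon(h.\beta)=\varepsilon(\beta)$. For a subset $\Lambda\subseteq M$ let $K[\Lambda]$ be the span of the $X^m$ with $m\in\Lambda$.

For an $H$-graded $K$-algebra $Q$ let $R(Q)$ be the space $Q\otimes K[M]$ with the product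
\[
(a\otimes\alpha)(b\otimes\beta)=ab\otimes\alpha\,(h.\beta)\qquad(a\in Q_h).
\]
The linear map $a\otimes X^m\mapsto a\otimes(m,h)$, $a\in Q_h$, is injective and multiplicative from $R(Q)$ to the ordinary tensor product $Q\otimes K[S]$. So $R(Q)$ is an associative algebra, and it is $S$-graded by $R(Q)_{(m,h)}=Q_h\otimes X^m$: there is one copy of $Q_h$ over each element of $S$ that projects to $h$. Since $H$ preserves $\varepsilon$, the map $\mathrm{id}\otimes\varepsilon:R(Q)\to Q$ is a surjective homomorphism, and its kernel $Q\otimes\Delta$ is an ideal.

\begin{lemma}\label{lem:reduce}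
If $Q\otimes\Delta$ is nil and $Q$ contains an element $f$ that is not nilpotent, then $\mathrm{Nil}^*(R(Q))$ is not homogeneous.
\end{lemma}

\begin{proof}
Write $f=\sum_hf_h$ and fix $0\ne m\in M$. The element $f_h\otimes(X^m-1)$ lies in $Q\otimes\Delta\subseteq\mathrm{Nil}^*(R(Q))$, and its components are $f_h\otimes X^m$ and $-f_h\otimes1$, of the distinct degrees $(m,h)$ and $(0,h)$. If $\mathrm{Nil}^*(R(Q))$ were homogeneous, it would contain each $f_h\otimes1$ and hence $f\otimes1$. Then $f\otimes1$ would be nilpotent, and so would its image $f$ in $Q$.
\end{proof}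

\begin{remark}\label{rem:gradednil}
If $Q\otimes\Delta$ is nil, every homogeneous $a\in Q_h$ is nilpotent: for $0\ne\beta\in\Delta$ we have $(a\otimes\beta)^t=a^t\otimes\prod_{l=0}^{t-1}h^l.\beta$, and the product is nonzero in the domain $K[M]$. Then every homogeneous element of $R(Q)$ is nilpotent too. So the example sits exactly in the gap left by the leading term argument of Section~\ref{sec:intro}.
\end{remark}

\subsection*{Words}
We construct $Q$ as a quotient of a free algebra whose generators move around $H$. Let
\[
L=\{\mathsf o,\ \mathsf z,\mathsf z^{-1},\ \mathsf w,\mathsf w^{-1},\ \mathsf e,\mathsf e^{-1},\ \mathsf e',\mathsf e'^{-1}\}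
\]
be an alphabet of nine letters. Each letter $k$ has a degree $\bar k\in H$: the \emph{pause} $\mathsf o$ has degree $1$, and $\mathsf z^{\pm1}$ has degree $z^{\pm1}$, and so on. For a word $W=k_1\cdots k_s$ put $|W|=s$, $\bar W=\bar k_1\cdots\bar k_s$ and $W^{-1}=k_s^{-1}\cdots k_1^{-1}$, where $\mathsf o^{-1}=\mathsf o$ and $(\mathsf z^{-1})^{-1}=\mathsf z$, etc. No cancellation takes place: $\mathsf w\mathsf w^{-1}$ is a word of length $2$ and degree $1$, and $\mathsf z^{-j}$ is the word of $j$ letters $\mathsf z^{-1}$. Every element of $H$ is the degree of some word.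

Let $\mathcal A=K\langle L\rangle$ be the free algebra, with the words as basis, let $\mathcal A_n$ be the span of the words of length $n$, and let $\mathcal A^+=\bigoplus_{n\ge1}\mathcal A_n$. It is graded by length and also by $H$, through $W\mapsto\bar W$. Let $\langle\ ,\ \rangle$ be the bilinear form on $\mathcal A$ for which the words are orthonormal, so that $\langle\varphi,W\rangle$ is the coefficient of $W$ in $\varphi$. Put
\[
f=\sum_{k\in L}k,\qquad \gamma:\mathcal A\to K\ \text{ the algebra homomorphism with }\gamma(k)=1\ (k\in L).
\]
Thus $\gamma(\varphi)$ is the sum of the coefficients of $\varphi$, and $\gamma(\varphi)=\langle\varphi,f^n\rangle$ for $\varphi\in\mathcal A_n$, since $f^n$ is the sum of all words of length $n$.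

An element of $R(\mathcal A^+)$ is a finite sum $F=\sum_YY\otimes\beta_Y$ over nonempty words. Multiplying out gives $F^t=\sum_YY\otimes F_t\langle Y\rangle$ for $t\ge1$, where
\begin{equation}\label{eq:power}
F_t\langle Y\rangle=\sum_{Y=Y_1\cdots Y_t}\ \prod_{l=1}^t\overline{Y_1\cdots Y_{l-1}}.\beta_{Y_l}\in K[M]
\end{equation}
and the sum runs over factorizations into $t$ nonempty words, called \emph{pieces}. Each piece contributes its coefficient, moved by the element of $H$ at which the piece starts. To treat all $t$ at once, put $F\langle Y\rangle=\sum_{t\ge1}\zeta^tF_t\langle Y\rangle\in K[M][\zeta]$, a finite sum since $F_t\langle Y\rangle=0$ for $t>|Y|$, and let $H$ fix the indeterminate $\zeta$.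

\begin{definition}
An element $\Theta\in\mathcal A_n$, $n\ge1$, is a \emph{relation for $F$} if
\begin{equation}\label{eq:rel}
\sum_\theta\langle\Theta,\theta\rangle\,F\langle U\theta V\rangle=0\qquad\text{for all words }U,V\text{, possibly empty}.
\end{equation}
Comparing coefficients of $\zeta^t$, this means the same identity for each $F_t$.
\end{definition}

\subsection*{Ideals defined by duality}
We must keep $f$ alive and kill powers of many elements $F$. It is easier to prescribe the functionals that survive on $Q$ than the generators of the ideal. Let $\Phi\subseteq\mathcal A^+$ be a set of elements each of which is homogeneous both for length and for $H$. Define $I(\Phi)=\bigoplus_{n\ge1}I_n$ by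
\[
I_n=\{a\in\mathcal A_n:\langle\varphi,U_0\,a\,V_0\rangle=0\text{ for all }\varphi\in\Phi\text{ and all words }U_0,V_0\}.
\]

\begin{lemma}\label{lem:ideal}
The space $I=I(\Phi)$ is an ideal of $\mathcal A$ contained in $\mathcal A^+$, and it is homogeneous for the $H$-grading. If $\Phi$ contains elements $\varphi$ of arbitrarily large length with $\gamma(\varphi)\ne0$, then $f$ is not nilpotent modulo $I$.
\end{lemma}

\begin{proof}
For $a\in I_n$ and words $W,W'$ we have $U_0(WaW')V_0=(U_0W)a(W'V_0)$, so $WaW'\in I$. Let $a=\sum_ha_h\in I_n$, and let $\varphi\in\Phi$ have degree $g$. Then $\langle\varphi,U_0a_hV_0\rangle=0$ unless $h=h_0:=\bar U_0^{-1}g\bar V_0^{-1}$, and therefore $\langle\varphi,U_0a_{h_0}V_0\rangle=\langle\varphi,U_0aV_0\rangle=0$ as well. So each $a_h$ lies in $I_n$. If $\varphi\in\Phi\cap\mathcal A_n$ and $\gamma(\varphi)\ne0$, then $\langle\varphi,f^n\rangle\ne0$ shows $f^n\notin I$; if this happens for arbitrarily large $n$, no power of $f$ lies in the ideal $I$.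
\end{proof}

Homogeneity for $H$ is what makes $Q=\mathcal A^+/I$ an $H$-graded algebra. The quotient map then induces a surjective homomorphism $R(\mathcal A^+)\to R(Q)$ with kernel $I\otimes K[M]$, which carries $\mathcal A^+\otimes\Delta$ onto $Q\otimes\Delta$.

\begin{lemma}\label{lem:block}
Let $\Theta\in\mathcal A_{n'}$ be a relation for $F\in R(\mathcal A^+)$ and let $n\ge n'$. Suppose every element of $\Phi$ of length at least $2n$ is a linear combination of products of elements of $\Theta\mathcal A_{n-n'}$. Then $F^{2n}\in I(\Phi)\otimes K[M]$.
\end{lemma}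

\begin{proof}
Let $t=2n$. An element $\sum_ma_m\otimes X^m$ of $\mathcal A_N\otimes K[M]$ lies in $I_N\otimes K[M]$ exactly when every $a_m$ lies in $I_N$. So we must show that
\begin{equation}\label{eq:goal}
\sum_{|Y|=N}\langle\varphi,U_0YV_0\rangle\,F_t\langle Y\rangle=0
\end{equation}
for all $N\ge1$, all $\varphi\in\Phi$, and all words $U_0,V_0$ such that $|U_0|+N+|V_0|$ is the length of $\varphi$. If $N<t$, every $F_t\langle Y\rangle$ is zero. Let $N\ge2n$. Then $\varphi$ has length at least $2n$, so it is a combination of products $b_1\cdots b_s$ with $b_j\in\Theta\mathcal A_{n-n'}\subseteq\mathcal A_n$, and comparing lengths we may keep only the products for which $ns$ is the length of $\varphi$. The factor $b_j$ occupies the positions $(j-1)n+1,\dots,jn$. The $N\ge2n$ consecutive positions occupied by $Y$ contain one such block completely, say the $j$th. Expanding everything except the factor $\Theta$ of $b_j$ into words writes $\varphi$ as a combination of terms $W\Theta W'$ with $|W|=(j-1)n\ge|U_0|$ and $|W'|\ge|V_0|$. For such a term, $\langle W\Theta W',U_0YV_0\rangle$ vanishes unless $W=U_0U$, $W'=VV_0$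 and $Y=U\theta V$ for words $U,V,\theta$, and then it equals $\langle\Theta,\theta\rangle$. So the term contributes either nothing or $\sum_\theta\langle\Theta,\theta\rangle F_t\langle U\theta V\rangle$, which is $0$ by \eqref{eq:rel}.
\end{proof}

The two lemmas pull in opposite directions: the elements of $\Phi$ must be built from relations, and they must have $\gamma\ne0$. The task is to find relations whose coefficients do not sum to zero.

\section{The smallest case}\label{sec:toy}

Take $F=f\otimes\beta$ with $0\ne\beta\in K[M]$. All pieces are single letters, so $F\langle Y\rangle=\zeta^{|Y|}\chi(Y)$, where for $Y=k_1\cdots k_t$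
\[
\chi(Y)=\prod_{l=1}^t\overline{k_1\cdots k_{l-1}}.\beta,\qquad \chi(UV)=\chi(U)\cdot\bar U.\chi(V).
\]
The word $Y$ is a walk in $H$, and $\chi(Y)$ is the product of the translates of $\beta$ by the points at which its steps begin. Two conditions are necessary for a relation $\Theta\in\mathcal A_n$ with $\gamma(\Theta)\ne0$. Applying $\varepsilon$ to $\sum_\theta\langle\Theta,\theta\rangle\chi(\theta)=0$ gives $\varepsilon(\beta)^n\gamma(\Theta)=0$, so $\beta$ must lie in $\Delta$. If $H$ fixed $\beta$, the identity would read $\beta^n\gamma(\Theta)=0$, which is impossible in a domain; so the action must be used.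

Let $\beta=X^{\delta_0}-1$ and $\operatorname{char}K\ne2$. Take $h_0,h_1,h_2$ from Lemma~\ref{lem:hi} with $c=0$, $q=1$, $r=3$. The boxes are the points $(0,1),(1,1),(2,1)$, and $h_i\delta_{(j,1)}=\delta_{(j,1)}-\delta_{(i,1)}$ for $j\ne i$. Choose words $s_i$ with $\bar s_i=h_i$ and put
\[
W_{ij}=s_i\ \mathsf z^j\ \mathsf w\mathsf w^{-1}\ \mathsf z^{-j}\ s_i^{-1}\qquad(i\ne j),
\]
a word of degree $1$. We compute $\chi(W_{ij})$ letter by letter, with $x_l=X^{\delta_{(l,0)}}$ and $t_l=X^{\delta_{(l,1)}}$. The letters of $s_i$ and $s_i^{-1}$ contribute $u_i=\chi(s_i)\cdot h_i.\chi(s_i^{-1})$, which depends only on $i$. The letters of $\mathsf z^j\mathsf w$ begin at $h_iz^l$ for $l=0,\dots,j$, and those of $\mathsf z^{-j}$ begin at $h_iz^l$ for $l=j,\dots,1$. Since $h_iz^l\delta_0=\delta_{(l,0)}$, they contribute $v_j=\prod_{l=0}^j(x_l-1)\prod_{l=1}^j(x_l-1)$, which depends only on $j$. The letter $\mathsf w^{-1}$ begins at $h_iz^jw$, and $h_iz^jw\delta_0=\delta_{(j,1)}-\delta_{(i,1)}$. Hence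
\[
\chi(W_{ij})=E_{ij}:=u_i\,v_j\,(t_jt_i^{-1}-1)\qquad(i\ne j).
\]
The right side makes sense for $i=j$, where it is $0$. The $3\times3$ matrix $E$ so defined is the sum of two matrices of rank one, with entries $(u_it_i^{-1})(v_jt_j)$ and $(-u_i)(v_j)$, so $\det E=0$. As the diagonal is zero, only the two $3$-cycles contribute to the determinant, both with sign $+$. Directly,
\[
E_{01}E_{12}E_{20}+E_{02}E_{10}E_{21}=\frac{u_0u_1u_2v_0v_1v_2}{t_0t_1t_2}\Big[(t_1-t_0)(t_2-t_1)(t_0-t_2)+(t_2-t_0)(t_0-t_1)(t_1-t_2)\Big]=0,
\]
because the second product is the first with all three signs reversed. Put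
\[
\Theta=W_{01}W_{12}W_{20}+W_{02}W_{10}W_{21}.
\]
Both words have length $n=2(|s_0|+|s_1|+|s_2|)+12$ and degree $1$. Since every $W_{ij}$ has degree $1$, the function $\chi$ is multiplicative along these concatenations, and
\[
\sum_\theta\langle\Theta,\theta\rangle\chi(U\theta V)=\chi(U)\cdot\bar U.\big((E_{01}E_{12}E_{20}+E_{02}E_{10}E_{21})\,\chi(V)\big)=0 .
\]
So $\Theta$ is a relation for $F$ with $\gamma(\Theta)=2\ne0$. With $\Phi=\{\Theta^s:s\ge1\}$, Lemmas~\ref{lem:ideal} and~\ref{lem:block} give an $H$-graded algebra $Q=\mathcal A^+/I(\Phi)$ in which $f$ is not nilpotent, while $(f\otimes(X^{\delta_0}-1))^{2n}=0$ in $R(Q)$.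

The mechanism is a mismatch between two matrices. The weights $\chi(W_{ij})$ fill the off-diagonal part of a singular matrix with zero diagonal. The coefficient sums $\gamma(W_{ij})=1$ fill the off-diagonal part of $J-\mathrm{Id}$, where $J$ is the all-ones matrix, and $\det(J-\mathrm{Id})=2$. Had the diagonal words been needed, the sum would run over all permutations and $\gamma(\Theta)$ would be $\det J=0$. The second dimension of $\mathbb Z^2$ is there so that the walk can reach column $j$ along a row that $h_i$ does not disturb.

This makes one element of $Q\otimes\Delta$ nilpotent, and all of them are needed. Three difficulties arise.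

First, when $K$ is uncountable there are uncountably many $F$, so one relation must serve a whole family. For $\ell\ge1$ and finite $\Lambda\subset M$ let
\[
\mathcal F(\ell,\Lambda)=\Big\{\sum_YY\otimes\beta_Y\ :\ \beta_Y=0\text{ for }|Y|>\ell,\ \ \beta_Y\in\Delta\cap K[\Lambda]\text{ for all }Y\Big\}.
\]
Countably many of these families exhaust $\mathcal A^+\otimes\Delta$.

Second, pieces may be longer than one letter, so they can straddle the boundaries between the parts of $W_{ij}$ and couple the parts that depend on $i$ to those that depend on $j$.

Third, by Lemma~\ref{lem:block} long elements of $\Phi$ must be built from each earlier relation. So a later relation has to be written not in letters but in blocks that contain the earlier relation, and these blocks must still steer through $H$ as letters do. This leads to the next definition.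

\begin{definition}
A \emph{substitution of length $n\ge1$} is a unital algebra endomorphism $\varphi$ of $\mathcal A$ such that, for each letter $k$, the element $\varphi(k)$ lies in $\mathcal A_n$, is a combination of words of degree $\bar k$, and has $\gamma(\varphi(k))=1$.
\end{definition}

For a word $W$, the element $\varphi(W)$ lies in $\mathcal A_{n|W|}$ and is a combination of words of degree $\bar W$, and $\gamma\circ\varphi=\gamma$. The identity map is a substitution of length $1$.

\section{Relations from a determinant of small rank}\label{sec:key}

\begin{proposition}\label{prop:key}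
Let $\varphi$ be a substitution of length $n$, let $\ell\ge1$, and let $\Lambda\subset M$ be finite. There are $s\ge1$ and $\Theta^0\in\mathcal A_s$, a linear combination of words of degree $1$, such that $\gamma(\Theta^0)\ne0$ and $\Theta=\varphi(\Theta^0)$ is a relation for every $F\in\mathcal F(\ell,\Lambda)$.
\end{proposition}

The plan is that of Section~\ref{sec:toy}. Points become boxes large enough to absorb $\Lambda$ and the excursions made inside the blocks $\varphi(k)$. The coupling through straddling pieces is removed by fixing these pieces and summing over the finitely many possibilities at the end. The matrix no longer has rank $2$, but its rank has a bound $d$ that does not depend on its size $r$, and we take $r>d$.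

\subsection*{Cutting a word at checkpoints}
Let $F=\sum_YY\otimes\beta_Y$ with $\beta_Y=0$ for $|Y|>\ell$. In \eqref{eq:power} only factorizations into pieces of length at most $\ell$ contribute; call these \emph{cuts}. A \emph{state} is a pair $\tau=(\tau',\tau'')$ of words that are either both empty, in which case we write $\tau=\emptyset$, or both nonempty with $|\tau'|+|\tau''|\le\ell$. A nonempty state describes a piece $\tau'\tau''$ lying across a given position, with $\tau'$ before it and $\tau''$ after it. The set $\Sigma$ of states is finite and depends only on $\ell$.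

Let $\theta$ be a word and $\tau,\rho$ states. A \emph{local cut of $\theta$ from $\tau$ to $\rho$} is a factorization $\theta=\tau''Y_1\cdots Y_b\rho'$ with $b\ge0$ and $1\le|Y_l|\le\ell$. Its \emph{pieces} are $Y_1,\dots,Y_b$, together with $\rho'\rho''$ if $\rho\ne\emptyset$; these are the pieces that start in $\theta$. The \emph{offset} of a piece is the degree of the prefix of $\theta$ that precedes it. This prefix is proper, because $Y_l$ and $\rho'$ are nonempty. Put
\[
F\langle\theta;\tau,\rho\rangle=\sum_{\text{local cuts}}\ \prod_{\text{pieces }Y}\zeta\cdot g_Y.\beta_Y\in K[M][\zeta],\qquad g_Y=\text{offset of }Y,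
\]
where an empty sum is $0$ and an empty product is $1$.

\begin{lemma}\label{lem:cut}
Let $N\ge1$ and let $\theta_0,\dots,\theta_{N+1}$ be words with $|\theta_a|\ge\ell$ for $1\le a\le N$. With $\omega_{-1}=\omega_{N+1}=\emptyset$,
\[
F\langle\theta_0\theta_1\cdots\theta_{N+1}\rangle=\sum_{\omega_0,\dots,\omega_N\in\Sigma}\ \prod_{a=0}^{N+1}\overline{\theta_0\cdots\theta_{a-1}}.F\langle\theta_a;\omega_{a-1},\omega_a\rangle .
\]
\end{lemma}

\begin{proof}
Call the boundary between $\theta_a$ and $\theta_{a+1}$ \emph{checkpoint $a$}, for $0\le a\le N$. A cut of the whole word determines a state $\omega_a$ at checkpoint $a$: the empty state if the checkpoint is an endpoint of a piece, and otherwise the two parts of the piece that has the checkpoint in its interior. Distinct checkpoints are at least $\ell$ letters apart, so a piece with two of them in its interior would have at least $\ell+2$ letters. Hence $\omega_{a-1}''$ and $\omega_a'$ are a prefix and a suffix of $\theta_a$ that do not overlap, and what lies between them is a sequence of whole pieces. This is a local cut of $\theta_a$ from $\omega_{a-1}$ to $\omega_a$.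 Conversely, given states and a local cut of each $\theta_a$, concatenating and joining $\omega_a'$ to $\omega_a''$ gives a cut of the whole word. The two constructions are inverse to each other, and each piece of the cut is a piece of exactly one local cut, that of the $\theta_a$ in which it starts. A piece with offset $g$ in $\theta_a$ is preceded in the whole word by a prefix of degree $\overline{\theta_0\cdots\theta_{a-1}}\,g$, so the weights agree.
\end{proof}

\subsection*{Proof of Proposition~\ref{prop:key}}

\emph{Step 1: constants.} Let $P\subset H$ be the finite set of degrees of all proper prefixes, the empty one included, of words in the supports of the $\varphi(k)$, $k\in L$. Let $\Lambda'=\bigcup_{p\in P}p\Lambda$, and choose $c$ so large that $\Lambda'\subset M_\square$; put $q=2c+1$. Let $\mathcal M$ be the finite set of sums of at most $n(2q+\ell)$ elements of $\bigcup_{b=0}^qw^b\Lambda'$, the empty sum $0$ included. Then $\mathcal M\subset M_{\mathrm{col}}$. Put $d=|\Sigma|^4|\mathcal M|$. Only now choose $r>\max(d,\ell)$ with $r-1\ne0$ in $K$; this is possible because a prime cannot divide two consecutive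 integers. None of $c,q,d,r$ depends on $F$.

\emph{Step 2: the element $\Theta$.} Take $h_0,\dots,h_{r-1}$ from Lemma~\ref{lem:hi}, and choose words $s_i$ with $\bar s_i=h_i$ and $|s_i|\ge\ell$, padding with $\mathsf o$. Put
\[
W_{ij}=s_i\cdot C_j\cdot D\cdot C_j^{-1}\cdot s_i^{-1},\qquad C_j=\mathsf o^{(r-j)q}\mathsf z^{jq},\qquad D=\mathsf w^q\,\mathsf o^\ell\,\mathsf w^{-q}.
\]
The five factors are the \emph{zones} of $W_{ij}$. Each has length at least $\ell$, as $|C_j|=rq$ and $|D|=2q+\ell$. Since $\bar D=1$, we have $\bar W_{ij}=1$. The pause in the middle of $D$ is new compared with Section~\ref{sec:toy}; it will force some piece to start while the walk is at height $q$. Let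
\[
\Theta^0=\sum_\sigma\operatorname{sgn}(\sigma)\,W_{0\sigma(0)}W_{1\sigma(1)}\cdots W_{r-1,\sigma(r-1)},
\]
where $\sigma$ runs over the permutations of $\{0,\dots,r-1\}$ without fixed points. All these words have degree $1$ and the same length $s=2\sum_i|s_i|+r(2rq+2q+\ell)$. With $J$ the all-ones $r\times r$ matrix, the sum of the signs is $\det(J-\mathrm{Id})$. Over $\mathbb Q$ this matrix has the eigenvalue $r-1$ once and $-1$ with multiplicity $r-1$, so
\[
\gamma(\Theta^0)=(-1)^{r-1}(r-1)\ne0\quad\text{in }K .
\]

\emph{Step 3: splitting into zones.} Fix $F\in\mathcal F(\ell,\Lambda)$ and words $U,V$. For a word $W$ and states $\tau,\rho$ put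
\[
Z(W;\tau,\rho)=\sum_\theta\langle\varphi(W),\theta\rangle\,F\langle\theta;\tau,\rho\rangle .
\]
Fix $\sigma$, and let $W^{(1)},\dots,W^{(5r)}$ be the zones of $W_{0\sigma(0)}\cdots W_{r-1,\sigma(r-1)}$ from left to right. A word $\theta$ of length $ns$ splits uniquely as $\theta_1\cdots\theta_{5r}$ with $|\theta_a|=n|W^{(a)}|\ge\ell$, and its coefficient in $\varphi(W^{(1)})\cdots\varphi(W^{(5r)})$ is $\prod_a\langle\varphi(W^{(a)}),\theta_a\rangle$. When this is nonzero, $\theta_a$ has the degree of $W^{(a)}$. Every $W_{ij}$ has degree $1$, so in $U\theta V$ the five zones of $W_{ij}$ start at the degrees $\bar Ug$ with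
\[
g=1,\quad h_i,\quad h_iz^{jq},\quad h_iz^{jq},\quad h_i,
\]
and $V$ starts at $\bar U$. Apply Lemma~\ref{lem:cut} with $N=5r$, $\theta_0=U$, $\theta_{N+1}=V$, and sum over $\theta_1,\dots,\theta_{5r}$ independently and then over $\sigma$. This gives
\begin{equation}\label{eq:split}
\sum_\theta\langle\Theta,\theta\rangle F\langle U\theta V\rangle=\sum_{\omega\in\Sigma^{5r+1}}F\langle U;\emptyset,\omega_0\rangle\cdot\bar U.\Big(F\langle V;\omega_{5r},\emptyset\rangle\sum_\sigma\operatorname{sgn}(\sigma)\prod_{i=0}^{r-1}E^\omega_{i\sigma(i)}\Big),
\end{equation}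
where $\omega=(\omega_0,\dots,\omega_{5r})$ and, for $i\ne j$, with $\omega_{i,a}=\omega_{5i+a}$,
\begin{multline*}
E^\omega_{ij}=Z(s_i;\omega_{i,0},\omega_{i,1})\cdot h_i.Z(C_j;\omega_{i,1},\omega_{i,2})\cdot h_iz^{jq}.Z(D;\omega_{i,2},\omega_{i,3})\\
\cdot h_iz^{jq}.Z(C_j^{-1};\omega_{i,3},\omega_{i,4})\cdot h_i.Z(s_i^{-1};\omega_{i,4},\omega_{i,5}).
\end{multline*}
The states that enter $E^\omega_{ij}$ are indexed by the row $i$ alone. Fix $\omega$. We show that the sum over $\sigma$ in \eqref{eq:split} is zero.

\emph{Step 4: the five factors.} Let $W=k_1\cdots k_a$. A word $\theta$ in the support of $\varphi(W)$ is a concatenation of $a$ words taken from the supports of $\varphi(k_1),\dots,\varphi(k_a)$, so each proper prefix of $\theta$ has degree $\overline{k_1\cdots k_b}\,p$ with $0\le b<a$ and $p\in P$. Distinct pieces start at distinct letters. Hence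
\begin{equation}\label{eq:shape}
\begin{gathered}
Z(W;\tau,\rho)\text{ is a $K[\zeta]$-combination of products of at most $n|W|$ factors}\\
\overline{k_1\cdots k_b}.(p.\beta),\quad\text{with }\beta\in\Delta\cap K[\Lambda],\ \ p.\beta\in K[\Lambda']\subseteq K[M_\square].
\end{gathered}
\end{equation}

The first and fifth factors of $E^\omega_{ij}$ do not involve $j$. Let $u_i$ be their product.

Prefixes of $C_j$ and $C_j^{-1}$ have degrees $z^l$, $l\in\mathbb Z$. By \eqref{eq:shape}, $Z(C_j;\tau,\rho)$ and $z^{jq}.Z(C_j^{-1};\tau,\rho)$ lie in $K[M_{\mathrm{row}}][\zeta]$, which $h_i$ fixes pointwise by Lemma~\ref{lem:hi}(a). So the product of the second and fourth factors is $v_j^{\kappa_i}$, where $\kappa_i=(\omega_{i,1},\dots,\omega_{i,4})$ and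
\[
v_j^\kappa=Z(C_j;\kappa_1,\kappa_2)\cdot z^{jq}.Z(C_j^{-1};\kappa_3,\kappa_4)\qquad(0\le j<r,\ \kappa\in\Sigma^4).
\]
The row index $i$ enters only through $\kappa_i$, which has at most $|\Sigma|^4$ values.

Prefixes of $D$ have degrees $w^b$ with $0\le b\le q$. By \eqref{eq:shape} and $n|D|=n(2q+\ell)$,
\[
G_i:=Z(D;\omega_{i,2},\omega_{i,3})=\sum_{m\in\mathcal M}\xi_{i,m}X^m,\qquad\xi_{i,m}\in K[\zeta].
\]
For all $i,j$, including $i=j$, let $\Psi_{ij}$ be the $K[\zeta]$-algebra endomorphism of $K[M][\zeta]$ with $X^m\mapsto X^{\psi_{ij}(m)}$; it is multiplicative because $\psi_{ij}$ is additive. Since $\mathcal M\subset M_{\mathrm{col}}$, Lemma~\ref{lem:hi}(b) shows that the third factor equals $\Psi_{ij}(G_i)$ for $i\ne j$.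

\emph{Step 5: the diagonal.} We claim $\Psi_{ii}(G_i)=0$. Consider a word $\theta$ in the support of $\varphi(D)$ and a local cut of it from $\tau=\omega_{i,2}$ to $\rho=\omega_{i,3}$. Write $\theta=\theta^{\uparrow}\theta^{\circ}\theta^{\downarrow}$ according to $D=\mathsf w^q\cdot\mathsf o^\ell\cdot\mathsf w^{-q}$, so $|\theta^\circ|=n\ell\ge\ell$. The last letter of $\theta^\circ$ is at position $nq+n\ell>\ell>|\tau''|$, so it is not in $\tau''$ and belongs to a piece $Y$ of the local cut. As $|Y|\le\ell\le|\theta^\circ|$, the piece $Y$ starts inside $\theta^\circ$. Its offset is therefore $w^qp$ with $p\in P$, and the summand has the factor $w^qp.\beta$ with $\beta=\beta_Y=\sum_{m\in\Lambda}b_mX^m\in\Delta$. Each $w^qpm$ lies in $w^qM_\square$, so Lemma~\ref{lem:hi}(c) gives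
\[
\Psi_{ii}(w^qp.\beta)=\sum_mb_mX^{\psi_{ii}(w^qpm)}=\sum_mb_m=\varepsilon(\beta)=0 .
\]
Since $\Psi_{ii}$ is multiplicative, it kills every summand of $G_i$.

\emph{Step 6: the rank.} Define $E_{ij}=u_iv_j^{\kappa_i}\Psi_{ij}(G_i)$ for all $0\le i,j<r$. By Step 4 this is $E^\omega_{ij}$ for $i\ne j$, and $E_{ii}=0$ by Step 5. Permutations with a fixed point therefore contribute nothing to $\det E$, and the sum over $\sigma$ in \eqref{eq:split} equals $\det E$. From $\psi_{ij}(m)=z^{jq}m-z^{iq}\pi m$ we get
\[
E_{ij}=\sum_{m\in\mathcal M}\Big(u_i\,\xi_{i,m}\,X^{-z^{iq}\pi m}\Big)\Big(v_j^{\kappa_i}X^{z^{jq}m}\Big).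
\]
Let $E''$ be the $d\times r$ matrix with rows indexed by $(\kappa,m)\in\Sigma^4\times\mathcal M$ and entries $v_j^\kappa X^{z^{jq}m}$. Let $E'$ be the $r\times d$ matrix whose row $i$ has the entry $u_i\xi_{i,m}X^{-z^{iq}\pi m}$ at $(\kappa_i,m)$ and $0$ at $(\kappa,m)$ for $\kappa\ne\kappa_i$. Then $E=E'E''$ over the commutative ring $K[M][\zeta]$, and $d<r$. By the Cauchy--Binet formula $\det E=0$; directly, pad $E'$ with zero columns and $E''$ with zero rows to $r\times r$ matrices with the same product. So \eqref{eq:split} vanishes, and $\Theta$ is a relation for $F$. \hfill$\square$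

\begin{remark}
The condition $\beta_Y\in\Delta$ is used only in Step 5, and Section~\ref{sec:toy} shows that it cannot be dropped. The bounds $\ell$ and $\Lambda$ make $\Sigma$ and $\mathcal M$ finite. The words $s_i$ and $C_j$ grow with $r$, but they affect only $u_i$ and $v_j^\kappa$; the zone $D$, which determines $\mathcal M$, does not depend on $r$. The infinite rank of $M$ provides room for $r>d$ disjoint boxes. That $H$ is free plays no role in this section; it is used for Lemma~\ref{lem:up} and Theorem~\ref{thm:comp}(3).
\end{remark}

\section{Nesting the relations: proof of Theorem~\ref{thm:main}}\label{sec:iter}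

The statements about the group $S$ are Lemma~\ref{lem:up}. Fix a field $K$. Since $M$ is countable, there are finite sets $\Lambda_1\subseteq\Lambda_2\subseteq\cdots$ with union $M$. We define substitutions $\varphi_i$ of lengths $n_i$ recursively, starting from $\varphi_0=\mathrm{id}$ and $n_0=1$. Given $\varphi_{i-1}$, let $\Theta_i=\varphi_{i-1}(\Theta_i^0)$ be given by Proposition~\ref{prop:key} for $\varphi_{i-1}$, $\ell=i$ and $\Lambda_i$, and let $n_i'\ge1$ be the length of $\Theta_i$. Put
\[
\varphi_i(k)=\gamma(\Theta_i)^{-1}\,\Theta_i\,\varphi_{i-1}(k)\qquad(k\in L).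
\]
Here $\gamma(\Theta_i)=\gamma(\Theta_i^0)\ne0$. The element $\varphi_i(k)$ has length $n_i=n_i'+n_{i-1}>n_{i-1}$; it is a combination of words of degree $\bar k$ because $\Theta_i$ is a combination of words of degree $1$; and $\gamma(\varphi_i(k))=1$ because $\gamma$ is multiplicative. So $\varphi_i$ is a substitution: each block recites the new relation, which returns to its starting point in $H$, and then performs the step $k$. Two properties are needed:
\begin{equation}\label{eq:nest}
\varphi_i(k)\in\Theta_i\,\mathcal A_{n_i-n_i'},\qquad \varphi_{i'}(\mathcal A)\subseteq\varphi_i(\mathcal A)\quad(i'\ge i).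
\end{equation}
The first is the definition. For the second, $\varphi_i(k)=\varphi_{i-1}(\gamma(\Theta_i)^{-1}\Theta_i^0k)$ lies in the subalgebra $\varphi_{i-1}(\mathcal A)$, so $\varphi_i(\mathcal A)\subseteq\varphi_{i-1}(\mathcal A)$, and one iterates.

Let $\Phi=\{\varphi_i(k):i\ge0,\ k\in L\}$, $I=I(\Phi)$, $Q=\mathcal A^+/I$ and $R=R(Q)$. By Lemma~\ref{lem:ideal}, $Q$ is an $H$-graded algebra, and the image of $f$ in $Q$ is not nilpotent, since $\gamma(\varphi_i(k))=1$ and $n_i\to\infty$.

We show that $Q\otimes\Delta$ is nil. Lift a given element of $Q\otimes\Delta$ to $F=\sum_YY\otimes\beta_Y\in\mathcal A^+\otimes\Delta$, with all $\beta_Y\in\Delta$. The sum is finite, so for some $i\ge1$ we have $\beta_Y=0$ for $|Y|>i$ and all $\beta_Y\in K[\Lambda_i]$; that is, $F\in\mathcal F(i,\Lambda_i)$, and $\Theta_i$ is a relation for $F$. An element of $\Phi$ of length at least $2n_i$ is some $\varphi_{i'}(k)$ with $i'>i$. By \eqref{eq:nest} it is a linear combination of products $\varphi_i(k_1)\cdots\varphi_i(k_a)$ of elements of $\Theta_i\mathcal A_{n_i-n_i'}$. Lemma~\ref{lem:block} with $n=n_i$ gives $F^{2n_i}\in I\otimes K[M]$,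 so the given element has $2n_i$-th power zero in $R$.

By Lemma~\ref{lem:reduce}, $\mathrm{Nil}^*(R)$ is not homogeneous. This proves Theorem~\ref{thm:main} and answers the Question in the negative. \hfill$\square$

\section{Complements: proof of Theorem~\ref{thm:comp}}\label{sec:comp}

(1) Let $R=R(Q)$ be the algebra of Section~\ref{sec:iter} and let $R^1=K\oplus R$ be obtained by adjoining an identity, with $K$ placed in the degree of the identity element of $S$. Then $R^1$ is a unital $S$-graded algebra, and $Q\otimes\Delta$ is a nil ideal of $R^1$. The proof of Lemma~\ref{lem:reduce} applies verbatim: if $\mathrm{Nil}^*(R^1)$ were homogeneous, it would contain $f\otimes1$, which is not nilpotent. So $\mathrm{Nil}^*(R^1)$ is not homogeneous.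

Let $\mathfrak a$ be the ideal of $R^1$ generated by all homogeneous elements of $\mathrm{Nil}^*(R^1)$. It is homogeneous and contained in $\mathrm{Nil}^*(R^1)$, and the inclusion is strict because $\mathrm{Nil}^*(R^1)$ is not homogeneous. Put $R'=R^1/\mathfrak a$, a unital $S$-graded algebra. Since $\mathfrak a$ is nil, an ideal of $R'$ is nil exactly when its preimage in $R^1$ is nil, so $\mathrm{Nil}^*(R')=\mathrm{Nil}^*(R^1)/\mathfrak a\ne0$. A homogeneous element of $\mathrm{Nil}^*(R')$ lifts to a homogeneous element of $R^1$, which lies in $\mathrm{Nil}^*(R^1)$ and hence in $\mathfrak a$. So it is $0$. A nonzero ideal without nonzero homogeneous elements is not homogeneous.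

(2) If $S\subseteq S''$, an $S$-graded ring is $S''$-graded with zero components outside $S$. The homogeneous elements and the components of each element are unchanged, and therefore so are the conclusions.

(3) Let $R$ be $S'$-graded and let $r\in\mathrm{Nil}^*(R)$ have support $S_0$, a finite set. For each pair of distinct elements of $S_0$ choose a homomorphism from $S'$ to a torsion-free nilpotent group that separates them. The product of these finitely many maps is a homomorphism $\eta:S'\to G$ that is injective on $S_0$, and $G$ is torsion-free nilpotent, being a finite direct product of such groups. Put $R_g=\bigoplus_{\eta(s)=g}R_s$. This is a $G$-grading of $R$ because $\eta$ is multiplicative. As $\eta$ is injective on $S_0$, the nonzero $G$-components of $r$ are exactly its nonzero $S'$-components, and by Theorem~\ref{thm:known} they lie in $\mathrm{Nil}^*(R)$.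

A torsion-free abelian group is itself torsion-free nilpotent, and free groups are residually torsion-free nilpotent by a theorem of Magnus, which means that their points are separated in the required way. So $M$ and $H$ have the property, while $M\rtimes H$ does not by Theorem~\ref{thm:main}. \hfill$\square$

\begin{remark}
The direct product $M\times H$ also has the property in (3): two distinct points differ in $M$ or in $H$, and are separated by projecting to that factor first. So the failure for $S$ is caused by the action of $H$ on $M$.
\end{remark}

\begin{thebibliography}{1}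
\bibitem{HN} \emph{Homogeneous Nilradicals Over Semigroup Graded Rings}, \texttt{https://math.byu.edu/\textasciitilde pace/HomogeneousNilTypeIdeals\_web.pdf}.
\end{thebibliography}
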